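\title{Normal derivatives of Dirichlet eigenfunctions at the boundary:\\ local Weyl asymptotics of every order}

\begin{abstract}
Let $N$ be a compact $n$-dimensional Riemannian manifold with smooth boundary, and let $(e_j)$ be an orthonormal basis of real Dirichlet eigenfunctions, with eigenvalues $\mu_j^2$. We prove that for every $k\ge 0$
\[
\sum_{\mu_j\le\lambda}\Big|\frac{\partial^k e_j}{\partial\nu^k}(x)\Big|^2=C_{n,k}\lambda^{n+2k}+O(\lambda^{n+2k-1}),
\]
uniformly in $x\in\partial N$, with an explicit constant $C_{n,k}$ that depends only on $n$ and $k$. It is positive for odd $k$ and zero for even $k$. For even $k\ge2$ the sum is $O(\lambda^{n+2k-2})$, and we compute the coefficient of $\lambda^{n+2k-2}$, which is determined by the curvature of $\partial N$ in $N$; for odd $k$ the hemisphere shows that the order of the remainder is optimal. The proof localizes to a half-space by finite propagation speed and then uses a scaling identity: the spectral density at frequency $\lambda$ is, up to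 a power of $\lambda$, the density at frequency $1$ of an operator rescaled by $s=1/\lambda$. Smoothness in $s$ up to $s=0$ is proved with an almost analytic version of complex dilation. No parametrix and no analysis of glancing rays is needed.
\end{abstract}

\section{The question and the answer}

Let $N$ be a compact $n$-dimensional Riemannian manifold, $n\ge1$, with smooth nonempty boundary $\partial N$. Let $\Delta_N\ge0$ be the Dirichlet Laplace--Beltrami operator and let $\{e_j\}_{j\ge1}$ be an orthonormal basis of $L^2(N)$ (with respect to Riemannian volume) consisting of real eigenfunctions,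
\[
\Delta_Ne_j=\mu_j^2e_j \ \text{ in } N^\circ,\qquad e_j=0\ \text{ on }\partial N,\qquad 0<\mu_1\le\mu_2\le\cdots .
\]
A point near $\partial N$ is described by its nearest boundary point and by its distance to $\partial N$ along the normal geodesic. In this chart, $\partial^k/\partial\nu^k$ denotes the $k$-th derivative in the normal variable, taken in the direction of the outward unit normal $\nu$ and evaluated on $\partial N$. Put
\[
S_k(\lambda,x)=\sum_{\mu_j\le\lambda}\Big|\frac{\partial^ke_j}{\partial\nu^k}(x)\Big|^2,\qquad x\in\partial N .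
\]
The sum over one eigenspace is the squared norm of the functional $u\mapsto\partial_\nu^ku(x)$ on it, so $S_k$ does not depend on the choice of basis. The same holds when $\partial_\nu^k$ is replaced by any differential operator, as in Theorem \ref{thm:general} below. Choosing a basis adapted to the (finitely many) connected components, we may and do assume that $N$ is connected.

For bounded regions in $\mathbb R^n$ and $k=1$, a theorem of Ozawa states that for every $x\in\partial N$
\[
S_1(\lambda,x)=\frac{\lambda^{n+2}}{(4\pi)^{n/2}\Gamma(2+\frac n2)}+o(\lambda^{n+2}),\qquad\lambda\to\infty.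
\]
The following problem is posed in connection with \cite{source}: \emph{for every integer $k\ge0$, are there nonnegative constants $C_{n,k}$, depending only on $n$ and $k$, such that for every such $N$}
\[
S_k(\lambda,x)=C_{n,k}\lambda^{n+2k}+O(\lambda^{n+2k-1}),\qquad \lambda\to\infty,\ x\in\partial N\,?
\]

\subsection*{What to expect}
At frequency $\mu$ the natural length is $1/\mu$, and on this scale $N$ near a boundary point looks like the half-space $\{z_n>0\}$. There the generalized eigenfunctions, normalized with respect to $d\xi$ on $\{\xi_n>0\}$, are $\sqrt{2/\pi}\,(2\pi)^{-(n-1)/2}\sin(z_n\xi_n)e^{iz'\cdot\xi'}$. At $z=0$ the squared modulus of their $k$-th normal derivative is $4(2\pi)^{-n}\xi_n^{2k}$ if $k$ is odd, and $0$ if $k$ is even. Integrating over $\{|\xi|\le\lambda,\ \xi_n>0\}$ one guesses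
\begin{equation}\label{eq:C}
C_{n,k}=\begin{cases}\displaystyle\frac2{(2\pi)^n}\int_{|\xi|\le1}\xi_n^{2k}\,d\xi=\frac{2\,\Gamma(k+\frac12)}{\sqrt\pi\,(4\pi)^{n/2}\,\Gamma(k+1+\frac n2)},&k\text{ odd},\\[3mm]0,&k\text{ even}.\end{cases}
\end{equation}
The Gamma formula follows from $\int_{\mathbb R^n}\xi_n^{2k}e^{-|\xi|^2}d\xi=\pi^{\frac{n-1}2}\Gamma(k+\frac12)$: in polar coordinates the left side is $\frac12\Gamma(k+\frac n2)\int_{S^{n-1}}\omega_n^{2k}d\omega$, and $\int_{|\xi|\le1}\xi_n^{2k}d\xi=\frac1{n+2k}\int_{S^{n-1}}\omega_n^{2k}d\omega$. For $k=1$, $\Gamma(\frac32)=\frac{\sqrt\pi}2$ gives Ozawa's constant.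

The interval $[0,\pi]$ is the smallest example. Here $e_j=\sqrt{2/\pi}\sin jx$, so at $x=0$ the even derivatives vanish, and for odd $k$
\[
S_k(\lambda,0)=\frac2\pi\sum_{j\le\lambda}j^{2k}=\frac{2}{\pi(2k+1)}\lambda^{2k+1}+O(\lambda^{2k}),
\]
in agreement with \eqref{eq:C}. The jumps of the sum, of size $\frac2\pi\lambda^{2k}$ at integers $\lambda$, show that the remainder cannot be improved.

The guess is correct, with the remainder that was asked for.

\begin{theorem}\label{thm:main}
For every integer $k\ge0$, with $C_{n,k}$ given by \eqref{eq:C},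
\[
S_k(\lambda,x)=C_{n,k}\lambda^{n+2k}+O(\lambda^{n+2k-1}),\qquad\lambda\to\infty,
\]
uniformly in $x\in\partial N$.
\end{theorem}

\subsection*{The general statement}
The proof works for any differential operator in place of $\partial_\nu^k$, and the even case below needs this generality. Given $x_0\in\partial N$ we use coordinates $x=(x',x_n)$ in which $x_n\ge0$ is the distance to $\partial N$ and $x'$ are Riemannian normal coordinates on $\partial N$, centered at $x_0$, of the nearest boundary point (there is no $x'$ if $n=1$). Then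
\begin{equation}\label{eq:chart}
g_{in}=\delta_{in},\qquad g_{ij}(0)=\delta_{ij},\qquad \partial_\nu^k=(-1)^k\partial_{x_n}^k\ \text{ at }x_0 .
\end{equation}
By compactness the chart exists on $\{|x|<r_0,\ x_n\ge0\}$, with $r_0$ and bounds on all derivatives of $g$ independent of $x_0$.

Let $B$ be a differential operator of order $\le k$ with smooth coefficients near $\partial N$, written $B=\sum_{|\alpha|\le k}b_\alpha(x)\partial^\alpha$ in the chart at $x_0$. Put
\[
b(\xi)=\sum_{|\alpha|=k}b_\alpha(0)(i\xi)^\alpha,\qquad b_{odd}(\xi)=\tfrac12\big(b(\xi',\xi_n)-b(\xi',-\xi_n)\big),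
\]
and write $\hat\rho(t)=\int e^{-it\mu}\rho(\mu)\,d\mu$.

\begin{theorem}\label{thm:general}
Let $k\ge1$ and let $B$ be as above. Uniformly in $x_0\in\partial N$,
\[
\sum_{\mu_j\le\lambda}|Be_j(x_0)|^2=c_B(x_0)\lambda^{n+2k}+O(\lambda^{n+2k-1}),\qquad c_B(x_0)=\frac2{(2\pi)^n}\int_{|\xi|\le1}|b_{odd}(\xi)|^2\,d\xi .
\]
Moreover there are $t_0>0$ and, for each $x_0$, a function $\mathsf d\in C^\infty([0,1])$ with $\mathsf d(0)=(n+2k)c_B(x_0)$ such that for every even $\rho\in\mathcal S(\mathbb R)$ with $\hat\rho\in C_c^\infty(-t_0,t_0)$ and $\hat\rho=1$ near $0$,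
\[
\sum_j\rho(\lambda-\mu_j)|Be_j(x_0)|^2=\lambda^{n+2k-1}\,\mathsf d(1/\lambda)+O(\lambda^{-\infty}).
\]
\end{theorem}

\begin{proof}[Theorem \ref{thm:general} implies Theorem \ref{thm:main}]
For $k=0$ all terms vanish and $C_{n,0}=0$. For $k\ge1$ take $B=\partial_{x_n}^k$. Then $b(\xi)=(i\xi_n)^k$, so $b_{odd}=b$ for odd $k$ and $b_{odd}=0$ for even $k$. Hence $c_B=C_{n,k}$.
\end{proof}

For even $k$ the leading constant is $0$, and one asks what happens at the next orders. When $k=2$ this is elementary. Let $II$ be the second fundamental form of $\partial N$, normalized by $\partial_{x_n}g_{ab}=-2II_{ab}$ at $x_n=0$ (positive for Euclidean balls), and let $H=\operatorname{tr}II$. The equation $\Delta_Ne_j=\mu_j^2e_j$, restricted to $\partial N$, reads $\partial_{x_n}^2e_j=H\,\partial_{x_n}e_j$ (see Section \ref{sec:even}), so $S_2=H^2S_1$. In general we obtain the following. In the chart at $x$ we write $II(\xi',\xi')=\sum_{a,b<n}II_{ab}(0)\xi_a\xi_b$.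

\begin{theorem}\label{thm:even}
Let $k=2m\ge2$. Uniformly in $x\in\partial N$, $S_k(\lambda,x)=D_k(x)\lambda^{n+2k-2}+O(\lambda^{n+2k-3})$, where
\[
D_k=\frac{2m^2}{(2\pi)^n}\int_{|\xi|\le1}\xi_n^{4m-6}\big(2(m-1)II(\xi',\xi')-H\xi_n^2\big)^2d\xi ;
\]
for $m=1$ the integrand is $H^2\xi_n^2$, so that $D_2=H^2C_{n,1}$. One has $D_k(x)=0$ iff $II_x=0$ when $m\ge2$, and iff $H(x)=0$ when $m=1$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
For every $n\ge1$ and every odd $k$, the remainder $O(\lambda^{n+2k-1})$ in Theorem \ref{thm:main} cannot be replaced by $o(\lambda^{n+2k-1})$ on the closed hemisphere of $S^n$, at any boundary point.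
\end{proposition}

\subsection*{Conventions}
Sections \ref{sec:model}--\ref{sec:tauber} prove Theorem \ref{thm:general}. There we may assume that $B$ has \emph{real} coefficients. Indeed, write $B=B_1+iB_2$ with $B_1,B_2$ real. Since $e_j$ is real, $|Be_j|^2=|B_1e_j|^2+|B_2e_j|^2$; the symbols of $B_1,B_2$ are both $i^k$ times real polynomials, so $c_B=c_{B_1}+c_{B_2}$; and the $t_0$ found below depends only on $g$, so the functions $\mathsf d$ for $B_1$ and $B_2$ may be added. We fix $k\ge1$ and put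
\[
p=n+2k\ge3,\qquad L\in\mathbb N \ \text{ with }\ 2L>\tfrac n2+k+1 .
\]
Constants depend only on $n,k,L,r_0$, on bounds for finitely many derivatives of $g$ and of the $b_\alpha$ in the charts, and on indices that are displayed; hence they are uniform in $x_0$. Smoothness on a closed box includes one-sided derivatives at its boundary. We write $\langle z\rangle=(1+|z|^2)^{1/2}$ and $\langle f,h\rangle=\int f\bar h$; unlabeled norms are $L^2$ norms, and $\mathcal B(E,F)$ is the space of bounded operators $E\to F$. In shifts such as $z+he_i$ and in multi-indices such as $\iota+e_i$, $e_i$ is the $i$-th coordinate vector.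

\section{The idea, and the half-line}\label{sec:idea}

\subsection*{Scaling}
Finite propagation speed will allow us to replace $N$ by a half-space with a metric that equals $g$ near $x_0=0$ and is Euclidean away from $0$. Call the resulting operator $P_1$, and let $P_s$ be its rescaling under $x=sz$, so that its coefficients are essentially $g^{-1}(sz)$. The sum in Theorem \ref{thm:general} is the squared norm of the functional $f\mapsto B\big(1_{[0,\lambda^2]}(\Delta_N)f\big)(x_0)$. Let $\sigma_s(r)$ be the corresponding quantity for $P_s$, the spectral interval $[0,r^2]$, and the rescaled functional. A change of variables gives $\sigma_s(r)=s^p\sigma_1(r/s)$, hence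
\[
\sigma_1'(\lambda)=\lambda^{p-1}\,\mathsf d(1/\lambda),\qquad \mathsf d(s)=\sigma_s'(1).
\]
The high-frequency behavior is therefore the behavior, as $s\to0$, of the spectral density at the \emph{fixed} energy $1$. At $s=0$ the operator is the flat Laplacian, for which everything is explicit. All that is needed is that $\mathsf d$ is smooth up to $s=0$.

The difficulty is that the energy $1$ lies in the continuous spectrum, where the resolvent is unbounded on $L^2$, while $s$-derivatives of coefficients such as $g^{-1}(sz)$ grow like powers of $z$. Complex dilation deals with both problems.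

\subsection*{The half-line}
Let $n=k=1$, $P=-d^2/dz^2$ on $(0,\infty)$ with Dirichlet condition, and $\ell u=u'(0)$. Two integrations by parts give $\ell((P+1)^{-1}f)=\int_0^\infty f(z)v(z)\,dz$ with $v=e^{-z}$. If $m$ is the spectral measure of $P$ at $v$, then the squared norm $\sigma(r)$ of $f\mapsto\ell(1_{[0,r^2]}(P)f)=\langle(P+1)1_{[0,r^2]}(P)f,v\rangle$ is $\int_{[0,r^2]}(1+E)^2dm(E)$, and $m$ is found from $\Phi(\zeta)=\langle(P-\zeta)^{-1}v,v\rangle$, $\operatorname{Im}\zeta>0$. With $\operatorname{Im}\sqrt\zeta>0$,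
\[
(P-\zeta)^{-1}v=\frac{e^{i\sqrt\zeta z}-e^{-z}}{1+\zeta},\qquad
\Phi(\zeta)=\frac1{1+\zeta}\Big(\frac1{1-i\sqrt\zeta}-\frac12\Big)=\frac{(1+i\sqrt\zeta)^2}{2(1+\zeta)^2}.
\]
So $\frac1\pi\operatorname{Im}\Phi(E+i0)=\frac{\sqrt E}{\pi(1+E)^2}$ and $\sigma(r)=\int_0^{r^2}\frac{\sqrt E}\pi dE=\frac2{3\pi}r^3=C_{1,1}r^3$.

Now dilate: $U_\theta u(z)=e^{\theta/2}u(e^\theta z)$ is unitary and $U_\theta PU_\theta^{-1}=e^{-2\theta}P$, so
\[
\Phi(\zeta)=\int_0^\infty\big[(e^{-2\theta}P-\zeta)^{-1}v(\theta)\big]\,v(\theta)\,dz,\qquad v(\theta)=U_\theta v=e^{\theta/2}e^{-e^\theta z},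
\]
does not depend on $\theta$. The right side makes sense for $\theta=i\beta$, $0<\beta<\frac\pi2$. With $q=e^{i\beta}$ the dilated solution is
\[
(q^{-2}P-\zeta)^{-1}v(i\beta)=q^{1/2}\,\frac{e^{iq\sqrt\zeta z}-e^{-qz}}{1+\zeta},
\]
and its pairing with $v(i\beta)=q^{1/2}e^{-qz}$ is again $\frac1{1+\zeta}\big(\frac1{1-i\sqrt\zeta}-\frac12\big)$. But now $\zeta>0$ is allowed: the spectrum of $q^{-2}P$ is the ray $e^{-2i\beta}[0,\infty)$, which has been rotated off the positive axis, and $|e^{iq\sqrt\zeta z}|=e^{-\sqrt\zeta\,(\sin\beta)z}$. The dilated resolvent exists \emph{on} the positive real axis and respects exponential weights $e^{-az}$ with $a$ up to a multiple of $\beta$.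

\subsection*{Curved metrics}
For the operators $P_s$ the dilated coefficients $A(se^\theta z)$ are smooth in $\theta$ but not analytic, so $\theta=i\beta$ has no meaning. We replace $F(i\beta)$ by the Taylor polynomial $\sum_{j\le M}\frac{(i\beta)^j}{j!}F^{(j)}(0)$. The pairing $\Phi_\beta$ then depends on $\beta$. However, the same construction based at a real $\theta$ in place of $0$ still gives a pairing independent of $\theta$, because real dilations are unitary. So $i\partial_\beta\Phi_\beta$ can be computed with $\partial_\theta+i\partial_\beta$, which annihilates the Taylor polynomials up to $O(\beta^M)$. Thus $\partial_\beta\Phi_\beta$ is $\beta^M$ times a chain of resolvents. On the other hand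
\begin{itemize}
\item the resolvent at angle $\beta$ has norm $O(\beta^{-1})$ and preserves weights $e^{-a\langle z\rangle}$ with $|a|\le\gamma\beta$;
\item one $s$-derivative produces a factor $\langle z\rangle$, absorbed by giving up part of the weight at cost $O(\beta^{-1})$, and one more resolvent, at cost $O(\beta^{-1})$.
\end{itemize}
The chain without $s$-derivatives is $O(\beta^{-2})$, and $i$ derivatives in $s$ cost $\beta^{-2i}$ more. This is beaten by $\beta^M$ once $M\ge2+2i$. Integrating $\partial_\beta\Phi_\beta$ down to $\beta=0$ gives smoothness of the undilated density. Sections \ref{sec:model}--\ref{sec:dil} carry this out, Section \ref{sec:density} deduces the asymptotics of $\sigma_1$, and Sections \ref{sec:transplant} and \ref{sec:tauber} return to $N$.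

\section{A scaling family of half-space operators}\label{sec:model}

Fix $x_0\in\partial N$ and its chart. Let $\mathbb R^n_+=\{z_n>0\}$, and let $\chi\in C_c^\infty(\mathbb R^n)$ satisfy $0\le\chi\le1$, $\chi=1$ for $|x|\le1$, $\operatorname{supp}\chi\subset\{|x|\le2\}$. For $\varepsilon\le1$ with $2\varepsilon<r_0$ put on $\overline{\mathbb R^n_+}$
\[
A(x)=I+\chi(x/\varepsilon)\big(g^{-1}(x)-I\big),\quad \tilde g=A^{-1},\quad J=(\det A)^{1/4}=|\tilde g|^{-1/4},\quad\kappa=\nabla\log J .
\]
Then $\tilde g$ is a metric, $\tilde g=g$ for $|x|\le\varepsilon$, $A(0)=I$, $J(0)=1$, and $A^{in}=\delta_{in}$ by \eqref{eq:chart}. The Dirichlet Laplacian $\Delta_{\tilde g}$ acts in $L^2(|\tilde g|^{1/2}dx)$. To have all operators in one space we conjugate by the unitary map $f\mapsto J^{-1}f$ onto $L^2(dx)$. Since $\partial(Ju)=J(\partial+\kappa)u$ and $J^2|\tilde g|^{1/2}=1$, the quadratic form of $\Delta_{\tilde g}$ becomes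
\[
\int A(\partial+\kappa)u\cdot\overline{(\partial+\kappa)u}\,dx=\int\big(A\,\partial u\cdot\partial\bar u+W|u|^2\big)dx,\qquad W=\kappa\cdot A\kappa-\operatorname{div}(A\kappa).
\]
The second form arises by integrating the cross terms $A\kappa\cdot\partial(u\bar u)$ by parts, first for $u\in C_c^\infty(\mathbb R^n_+)$.

Let $\mathcal D=x\cdot\partial_x$. Since $g^{-1}-I=O(|x|)$ we have $\partial^\beta(A-I)=O(\varepsilon^{1-|\beta|})$, hence $\partial^\beta\kappa=O(\varepsilon^{-|\beta|})$, $W=O(\varepsilon^{-1})$, $\partial W=O(\varepsilon^{-2})$, and $A-I,\kappa,W$ are supported in $|x|\le2\varepsilon$. Therefore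
\begin{equation}\label{eq:small}
|A-I|,\quad|\mathcal DA|,\quad|x|^2|W|,\quad|x|^2|\mathcal DW|\ \le\ C_0\varepsilon,
\end{equation}
with $C_0$ independent of $\varepsilon$. Note that $W$ itself need not be small; only its scale-invariant size $|x|^2|W|$ is.

For $s\ge0$ put $A_s(z)=A(sz)$, $W_s(z)=s^2W(sz)$, $\kappa_s(z)=s\kappa(sz)$; only $s\in[0,2]$ will be used. On $H_0^1=H_0^1(\mathbb R^n_+)$ let
\[
\mathfrak q_s(u,w)=\int_{\mathbb R^n_+}\big(A_s\partial u\cdot\partial\bar w+W_su\bar w\big)dz=\int_{\mathbb R^n_+}A_s(\partial+\kappa_s)u\cdot\overline{(\partial+\kappa_s)w}\,dz .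
\]
The second expression shows $\mathfrak q_s\ge0$. By Lemma \ref{lem:forms} below the form is closed for $s\in[0,2]$, and $P_s\ge0$ denotes its self-adjoint operator in $L^2(\mathbb R^n_+,dz)$. The operator $P_1$ is unitarily equivalent to $\Delta_{\tilde g}$, and $P_0$ is the flat Dirichlet Laplacian.

\subsection*{Dilations}
For $\theta\in\mathbb R$ let $U_\theta u(z)=e^{n\theta/2}u(e^\theta z)$. This is unitary on $L^2$, bounded on $H_0^1$, and by duality on $H^{-1}$, the space of bounded antilinear functionals on $H_0^1$; $L^2\subset H^{-1}$ through $f\mapsto\langle f,\cdot\rangle$. The substitution $z\mapsto e^\theta z$ gives, whenever $s,se^\theta\in[0,2]$,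
\begin{equation}\label{eq:dilP}
\mathfrak q_s(\theta)(u,w):=\mathfrak q_s(U_\theta^{-1}u,U_\theta^{-1}w)=e^{-2\theta}\mathfrak q_{se^\theta}(u,w),\qquad U_\theta P_sU_\theta^{-1}=e^{-2\theta}P_{se^\theta}.
\end{equation}
So the coefficients of $\mathfrak q_s(\theta)$ are $e^{-2\theta}A(se^\theta z)$ and $s^2W(se^\theta z)$. The operator $B$ becomes the functional
\[
\ell u=B(Ju)(0)=\sum_{|\alpha|\le k}c_\alpha\partial^\alpha u(0),\qquad c_\alpha=b_\alpha(0)\ \text{for }|\alpha|=k,\qquad \ell_su=\sum_{|\alpha|\le k}s^{k-|\alpha|}c_\alpha\partial^\alpha u(0).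
\]
Thus $\ell_1=\ell$, only the terms with $|\alpha|=k$ survive in $\ell_0$, and directly
\begin{equation}\label{eq:dill}
\ell_{se^\theta}U_\theta=e^{\theta(\frac n2+k)}\ell_s .
\end{equation}

We record what the dilated forms do. Hardy's inequality $\|u/z_n\|\le2\|\partial_nu\|$, $u\in H_0^1$, turns the scale-invariant smallness in \eqref{eq:small} into form smallness. The Dirichlet condition is used here.

\begin{lemma}\label{lem:forms}
For $s\in[0,1]$ let $\mathfrak q_s^{(j)}=\partial_\theta^j\mathfrak q_s(\theta)|_{\theta=0}$. These are Hermitian forms with real coefficients. For $\varepsilon$ small enough, fixed from now on, and $s\in[0,1]$, $u\in H_0^1$,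
\[
|\mathfrak q_s(u,u)-\|\nabla u\|^2|\le\tfrac14\|\nabla u\|^2,\quad|\mathfrak q_s^{(1)}(u,u)+2\mathfrak q_s(u,u)|\le\tfrac14\|\nabla u\|^2,\quad|\mathfrak q_s^{(j)}(u,u)|\le C_j\|\nabla u\|^2;
\]
the first inequality holds for $s\in[0,2]$. The coefficients of $\mathfrak q_s^{(j)}$ satisfy $|\partial_s^i(\,\cdot\,)|\le C_{ij}\langle z\rangle^i$. For $s\in[0,1]$ the map $\theta\mapsto\mathfrak q_s(\theta)$ is $C^\infty$ on $|\theta|<\log2$ with values in the bounded forms on $H_0^1$.
\end{lemma}

\begin{proof}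
Differentiating the coefficients of $\mathfrak q_s(\theta)$, we see that $\mathfrak q_s^{(j)}$ has coefficients $((\mathcal D-2)^jA)(sz)$ and $s^2(\mathcal D^jW)(sz)$, and that $\mathfrak q_s^{(1)}+2\mathfrak q_s$ has coefficients $(\mathcal DA)(sz)$ and $s^2((\mathcal D+2)W)(sz)$. If $|x|^2|F(x)|\le c$, then $|s^2F(sz)|\le c|z|^{-2}\le cz_n^{-2}$, so $\int|s^2F(sz)||u|^2dz\le4c\|\nabla u\|^2$. With \eqref{eq:small} the first two inequalities hold with $C\varepsilon$ in place of $\frac14$. The third follows in the same way, because $(\mathcal D-2)^jA$ and $|x|^2\mathcal D^jW$ are bounded. The bound on $s$-derivatives holds because $\partial_s^i[f(sz)]$ is the $i$-th derivative of $f$ at $sz$ in the direction $z$. All $\theta$-derivatives of the coefficients of $\mathfrak q_s(\theta)$ are bounded uniformly in $z$, so Taylor's formula gives smoothness in $L^\infty$.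
\end{proof}

We also take $\varepsilon$ so small that $g\ge\frac14|dx|^2$ on $|x|\le\varepsilon$; this is used in Section \ref{sec:transplant}.

\section{Resolvents on exponentially weighted spaces}\label{sec:weights}

For $|a|\le1$ let
\[
X_a=e^{-a\langle z\rangle}H_0^1,\qquad Y_a=e^{-a\langle z\rangle}H^{-1},\qquad H_a^m=e^{-a\langle z\rangle}H^m(\mathbb R^n_+),
\]
with the transported norms. Since $e^{-(a-a')\langle z\rangle}$ has bounded derivatives for $a'<a$, these scales decrease in $a$, with uniformly bounded inclusions, and $H_a^0\subset Y_a$. A form $Q$ is identified with the operator $u\mapsto Q(u,\cdot)$, $H_0^1\to H^{-1}$.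

The $s$-derivatives of our forms have growing coefficients, so they map $X_a$ only into $Y_{a'}$ with $a'<a$. The following lemma says that inverses of such families are nevertheless smooth, again with a loss of weight.

\begin{lemma}\label{lem:scale}
Let $(E_a)$, $(F_a)$, $a\in I$ ($I$ an interval), be decreasing scales of Banach spaces with continuous inclusions, and let $K$ be a compact box. For $y\in K$ let $M_y:E_a\to F_a$ be bijective for all $a\in I$, consistently in $a$, with inverses $R_y$ bounded $F_a\to E_a$ uniformly in $y$. If $y\mapsto M_y\in\mathcal B(E_a,F_{a'})$ is $C^\infty$ for all $a'<a$ in $I$, then $y\mapsto R_y\in\mathcal B(F_a,E_{a'})$ is $C^\infty$ for all $a'<a$ in $I$, and $\partial_iR=-R(\partial_iM)R$.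
\end{lemma}

\begin{proof}
For $f\in F_a$ put $u=R_yf$, $u'=R_{y'}f$. Then $M_y(u-u')=(M_{y'}-M_y)u'$, that is,
\[
R_y-R_{y'}=-R_y(M_y-M_{y'})R_{y'} .
\]
Reading the right side as $F_a\to E_a\to F_{a'}\to E_{a'}$, we see that $R$ is Lipschitz in $\mathcal B(F_a,E_{a'})$ for all $a'<a$. Write $M_y'h$ for the differential. The same identity, with $y+h$ and $y$ in place of $y$ and $y'$, gives
\[
R_{y+h}-R_y+R_y(M_y'h)R_y=-(R_{y+h}-R_y)(M_{y+h}-M_y)R_y-R_y(M_{y+h}-M_y-M_y'h)R_y .
\]
The last term is $O(|h|^2)$ in $\mathcal B(F_a,E_{a'})$. So is the first term on the right: choose $a'<b<a$ and read it as $F_a\to E_a\to F_b\to E_{a'}$, where the last two arrows are $O(|h|)$. Hence $\partial_iR=-R(\partial_iM)R$. If $R$ is $C^m$ for all $a'<a$, then distributing the loss $a-a'$ over the three factors shows that $\partial_iR$ is $C^m$ for all $a'<a$. Induction finishes the proof.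
\end{proof}

\begin{lemma}\label{lem:LM}
Let $Q(u,w)=\int(\alpha^{ij}\partial_iu\,\partial_j\bar w+\gamma_0u\bar w)\,dz$ with measurable complex coefficients bounded by $C_Q$, and let $|Q(u,u)|\ge c\|u\|_{H^1}^2$ on $H_0^1$, $0<c\le1$.

(a) There is $\gamma_1=\gamma_1(n,C_Q)\in(0,1]$ such that for $|a|\le\gamma_1c$ the map $Q:X_a\to Y_a$ is an isomorphism with inverse of norm $\le2/c$. The inverses for different $a$ agree.

(b) Suppose $Q=Q_y$ depends on $y$ in a compact box, with $C_Q,c$ independent of $y$ and coefficients that are $C^\infty$ in $y$ with $|\partial_y^\iota(\text{coefficient})|\le C_\iota\langle z\rangle^{|\iota|}$. Let $Q_y^\iota$ be the form whose coefficients are the $\partial_y^\iota$-derivatives of those of $Q_y$. Then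
\[
\|Q_y^\iota\|_{X_a\to Y_{a'}}\le C_\iota'(a-a')^{-|\iota|}\quad(-1\le a'<a\le1),\qquad\|Q_y\|_{X_a\to Y_a}\le C' ,
\]
and $y\mapsto Q_y\in\mathcal B(X_a,Y_{a'})$ is $C^\infty$ with $\partial^\iota Q=Q^\iota$. These statements do not use coercivity, and $C'_\iota$, $C'$ do not depend on $c$. Further, $y\mapsto Q_y^{-1}\in\mathcal B(Y_a,X_{a'})$ is $C^\infty$ for $-\gamma_1c\le a'<a\le\gamma_1c$, and $\partial^\iota Q^{-1}$ is a linear combination of products $Q^{-1}Q^{\iota_1}Q^{-1}\cdots Q^{\iota_r}Q^{-1}$ with $\sum\iota_j=\iota$, $|\iota_j|\ge1$.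
\end{lemma}

\begin{proof}
(a) Put $Q_a(u,w)=Q(e^{-a\langle z\rangle}u,e^{a\langle z\rangle}w)$. It arises from $Q$ by the replacements $\partial_iu\to\partial_iu-a\omega_iu$ and $\partial_j\bar w\to\partial_j\bar w+a\omega_j\bar w$, where $\omega=\nabla\langle z\rangle$, $|\omega|\le1$. So $|Q_a(u,w)-Q(u,w)|\le C_nC_Q|a|\,\|u\|_{H^1}\|w\|_{H^1}$. If $\gamma_1$ is small, then for $|a|\le\gamma_1c$ we get $|Q_a(u,u)|\ge\frac c2\|u\|_{H^1}^2$, and by the Lax--Milgram theorem $Q_a:H_0^1\to H^{-1}$ is an isomorphism with inverse of norm $\le2/c$. Since $Q=e^{-a\langle z\rangle}Q_ae^{a\langle z\rangle}$ as distributions, this is the claim for $X_a\to Y_a$. If $a'<a$ and $f\in Y_a$, the solution in $X_a$ also lies in $X_{a'}$, where the solution is unique; so the inverses agree.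

(b) The form $Q_y^\iota(e^{-a\langle z\rangle}u,e^{a'\langle z\rangle}w)$ has coefficients bounded by $C\langle z\rangle^{|\iota|}e^{-(a-a')\langle z\rangle}\le C'(a-a')^{-|\iota|}$. For $\iota=0$ one may take $a'=a$. By Taylor's formula the coefficients of $Q_{y+h}^\iota-Q_y^\iota-\sum_ih_iQ_y^{\iota+e_i}$ are $O(|h|^2\langle z\rangle^{|\iota|+2})$. Hence $Q$ is $C^\infty$ in $\mathcal B(X_a,Y_{a'})$. For the inverses apply Lemma \ref{lem:scale} with $E_a=X_a$, $F_a=Y_a$ and iterate the formula for $\partial_iR$.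
\end{proof}

\subsection*{The vectors $v_s$}
The functional $\ell_s$ is not bounded on $L^2$. We regularize it by $(P_s+1)^{-L}$ and represent it by a vector. Since by \eqref{eq:dilP} dilation turns $P_s+1$ into $e^{-2\theta}P_{se^\theta}+1$, we need the regularization $(\tau P_\sigma+1)^{-L}$ also for $\tau\ne1$.

\begin{lemma}\label{lem:T}
Let $T=T_{\tau,\sigma}=(\tau P_\sigma+1)^{-1}$ for $(\tau,\sigma)\in K:=[\frac14,4]\times[0,2]$. There is $a_0\in(0,1]$ such that for $|a|\le a_0$ and $m\ge0$, $T$ extends consistently to a bounded operator $H_a^m\to H_a^{m+2}\cap X_a$, uniformly on $K$. For $-a_0\le a'<a\le a_0$ the map $(\tau,\sigma)\mapsto T\in\mathcal B(H_a^m,H_{a'}^{m+2})$ is $C^\infty$.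
\end{lemma}

\begin{proof}
By Lemma \ref{lem:forms}, $\tau\mathfrak q_\sigma(u,u)+\|u\|^2\ge\frac18\|u\|_{H^1}^2$. Lemma \ref{lem:LM}(a) provides $a_0$ such that for $|a|\le a_0$, $T$ extends consistently to $Y_a\to X_a$, uniformly. The operator $\mathcal L=e^{a\langle z\rangle}(\tau P_\sigma+1)e^{-a\langle z\rangle}$ has coefficients which are bounded together with all $z$-derivatives, uniformly in $\tau,\sigma,a$. Its form $Q_a$ satisfies $|Q_a(u,u)|\ge\frac1{16}\|u\|_{H^1}^2$, and the coefficient of $-\partial_n^2$ is $\tau A_\sigma^{nn}=\tau\ge\frac14$. If $f\in H_a^m$ and $u=Tf$, then $e^{a\langle z\rangle}u\in H_0^1$ and $\mathcal L(e^{a\langle z\rangle}u)=e^{a\langle z\rangle}f\in H^m$. So the first assertion follows from the claim: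
\[
u\in H_0^1,\ \mathcal Lu=f\in H^m\quad\Longrightarrow\quad u\in H^{m+2},\ \ \|u\|_{H^{m+2}}\le C_m\|f\|_{H^m}.
\]

\emph{Case $m=0$.} From $Q_a(u,u)=\langle f,u\rangle$ we get $\|u\|_{H^1}\le16\|f\|$. For $i<n$ let $D^hv=(v(\cdot+he_i)-v)/h$; this preserves $H_0^1$, and $\int F\,D^{-h}G=-\int(D^hF)G$. For $w\in H_0^1$ we use this and $D^h(cv)=c(\cdot+he_i)D^hv+(D^hc)v$ in $Q_a(u,D^{-h}w)=\langle f,D^{-h}w\rangle$. The terms with $D^hc$ are bounded by $C\|u\|_{H^1}\|w\|_{H^1}$, and $\|D^{-h}w\|\le\|\partial_iw\|$, so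
\[
|Q_a^h(D^hu,w)|\le\|f\|\,\|\partial_iw\|+C\|u\|_{H^1}\|w\|_{H^1},
\]
where $Q_a^h$ has the coefficients of $Q_a$ translated by $he_i$. Translation of functions shows that $Q_a^h$ has the same coercivity constant. Taking $w=D^hu$ gives $\|D^hu\|_{H^1}\le C\|f\|$. Passing to a weak limit, $\partial_iu\in H_0^1$ and $\|\partial_iu\|_{H^1}\le C\|f\|$ for $i<n$. The equation then expresses $\partial_n^2u$ through $L^2$ functions.

\emph{Case $m\ge1$.} By the case $m-1$, $\|u\|_{H^{m+1}}\le C\|f\|_{H^{m-1}}$. For $i<n$ we know $\partial_iu\in H_0^1$, and $\mathcal L\partial_iu=\partial_if-[\partial_i,\mathcal L]u\in H^{m-1}$, because $[\partial_i,\mathcal L]$ is a second order operator with bounded smooth coefficients. The case $m-1$ gives $\partial_iu\in H^{m+1}$, and then the equation gives $\partial_n^2u\in H^m$. Each step bounds norms by $C\|f\|_{H^m}$. This proves the claim.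

For the second assertion put $E_a=H_a^{m+2}\cap X_a$, $F_a=H_a^m$, $M_{\tau,\sigma}=\tau P_\sigma+1$, which is bijective $E_a\to F_a$ by what was just shown. The coefficients of $P_\sigma=-A_\sigma^{ij}\partial_i\partial_j-(\partial_iA_\sigma^{ij})\partial_j+W_\sigma$ satisfy $|\partial_\sigma^i\partial_z^\beta(\,\cdot\,)|\le C\langle z\rangle^i$. Multiplied by $e^{-(a-a')\langle z\rangle}$ these $\sigma$-derivatives have bounded $z$-derivatives, and Taylor's formula shows as in Lemma \ref{lem:LM}(b) that $M\in C^\infty(K;\mathcal B(E_a,F_{a'}))$ for $a'<a$. Apply Lemma \ref{lem:scale}.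
\end{proof}

\begin{lemma}\label{lem:V}
For $(\tau,\sigma)\in K$ define $V(\tau,\sigma)\in L^2$ by $\langle f,V(\tau,\sigma)\rangle=\ell_\sigma(T_{\tau,\sigma}^Lf)$, $f\in L^2$. It is real-valued, and $V\in C^\infty(K;H_{a_1}^0)$ with $a_1:=a_0/2$.
\end{lemma}

\begin{proof}
Distributing a weight loss $a_0/2$ over the $L$ factors, Lemma \ref{lem:T} gives $T^L\in C^\infty(K;\mathcal B(H_{-a_0/2}^0,H_{-a_0}^{2L}))$. Since $2L>\frac n2+k$, Sobolev's theorem on a half-ball at $0$ shows that $\ell_\sigma$ is a bounded functional on $H_{-a_0}^{2L}$, polynomial in $\sigma$. So $f\mapsto\ell_\sigma(T^Lf)$ is a smooth family in the dual of $H_{-a_1}^0$, which is $H_{a_1}^0$. The vector $V$ is real because $P_\sigma$ and $\ell_\sigma$ are.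
\end{proof}

Let $v_s:=V(1,s)$ and $v_s(\theta):=U_\theta v_s$. By \eqref{eq:dilP} and \eqref{eq:dill}, for $f\in L^2$,
\[
\langle f,U_\theta v_s\rangle=\ell_s\big((P_s+1)^{-L}U_\theta^{-1}f\big)=\ell_sU_\theta^{-1}\big((e^{-2\theta}P_{se^\theta}+1)^{-L}f\big)=e^{-\theta(\frac n2+k)}\ell_{se^\theta}\big((e^{-2\theta}P_{se^\theta}+1)^{-L}f\big).
\]
Hence for $s\in[0,1]$, $|\theta|<\log2$,
\begin{equation}\label{eq:vtheta}
v_s(\theta)=e^{-\theta(\frac n2+k)}\,V(e^{-2\theta},se^\theta).
\end{equation}
So $\theta\mapsto v_s(\theta)\in L^2$ is $C^\infty$, and $v_s^{(j)}:=\partial_\theta^jv_s(\theta)|_{\theta=0}$ is real and $C^\infty$ in $s\in[0,1]$ with values in $H_{a_1}^0$. (On the half-line of Section \ref{sec:idea}, where $L=1$, one has $V=\tau^{-1}e^{-z/\sqrt\tau}$.)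

\section{Almost analytic dilation}\label{sec:dil}

For $\operatorname{Im}\zeta>0$ let $\Phi_s(\zeta)=\langle(P_s-\zeta)^{-1}v_s,v_s\rangle$, and put $S=\{\frac12\le\operatorname{Re}\zeta\le2,\ 0\le\operatorname{Im}\zeta\le1\}$.

\begin{proposition}\label{prop:key}
The function $(s,\zeta)\mapsto\Phi_s(\zeta)$, $\operatorname{Im}\zeta>0$, extends continuously to $[0,1]\times S$; in particular the limits $\Phi_s(E+i0)$ exist for $s\in[0,1]$, $E\in[\frac12,2]$. Moreover $s\mapsto\Phi_s(1+i0)$ is $C^\infty$ on $[0,1]$, with bounds on each derivative uniform in $x_0$.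
\end{proposition}

\begin{proof}
We write $(f|h)=\int fh\,dz$ for the bilinear pairing; since $v_s$ is real, $\Phi_s(\zeta)=((P_s-\zeta)^{-1}v_s|v_s)$. Fix $M\ge4$; constants may depend on $M$. For $\beta\in[0,\beta_0]$, with $\beta_0$ chosen in Step 1, and $|\theta|<\log2$ set
\[
\mathfrak q_s(\theta,\beta)=\sum_{j\le M}\frac{(i\beta)^j}{j!}\partial_\theta^j\mathfrak q_s(\theta),\qquad v_s(\theta,\beta)=\sum_{j\le M}\frac{(i\beta)^j}{j!}\partial_\theta^jv_s(\theta),
\]
and $\mathfrak q_{s,\beta}=\mathfrak q_s(0,\beta)$, $v_{s,\beta}=v_s(0,\beta)$.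

\emph{Step 1: coercivity at angle $\beta$.} The $\mathfrak q_s^{(j)}$ are Hermitian, so on the diagonal the terms with odd $j$ are imaginary and those with even $j$ are real. By Lemma \ref{lem:forms}, $-\mathfrak q_s^{(1)}(u,u)\ge2\mathfrak q_s(u,u)-\frac14\|\nabla u\|^2\ge\frac54\|\nabla u\|^2$. Therefore, for $\beta\le\beta_0=\beta_0(M)\le1$,
\[
-\operatorname{Im}\mathfrak q_{s,\beta}(u,u)\ge\big(\tfrac54\beta-C\beta^3\big)\|\nabla u\|^2\ge\beta\|\nabla u\|^2,\qquad\operatorname{Re}\mathfrak q_{s,\beta}(u,u)\le2\|\nabla u\|^2 .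
\]
For $\zeta\in S$ and $Q=\mathfrak q_{s,\beta}-\zeta$, taking imaginary parts (here $\operatorname{Im}\zeta\ge0$) and real parts (here $\operatorname{Re}\zeta\ge\frac12$) we get
\[
\beta\|\nabla u\|^2\le|Q(u,u)|,\qquad\tfrac12\|u\|^2\le2\|\nabla u\|^2+|Q(u,u)| .
\]
So for $0<\beta\le\beta_0$, $\|u\|_{H^1}^2\le5\|\nabla u\|^2+2|Q(u,u)|\le\frac7\beta|Q(u,u)|$. By Lemma \ref{lem:LM}(a) with $c=\beta/7$ there is $\gamma>0$, which we may take with $\gamma\le1$ and $\gamma\beta_0\le a_1$, such that for $0<\beta\le\beta_0$ and $0\le a\le\gamma\beta$ the inverse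
\[
R_\beta=R_\beta(s,\zeta):Y_a\to X_a\ \text{ of }\ \mathfrak q_{s,\beta}-\zeta\quad\text{has norm}\ \le14/\beta .
\]
This includes real $\zeta\in[\frac12,2]$.

\emph{Step 2: almost analyticity.} By the group law, $\mathfrak q_s(\theta+h)(u,w)=\mathfrak q_s(h)(U_\theta^{-1}u,U_\theta^{-1}w)$ and $v_s(\theta+h)=U_\theta v_s(h)$. Differentiating in $h$ at $h=0$,
\[
\mathfrak q_s(\theta,\beta)(u,w)=\mathfrak q_{s,\beta}(U_\theta^{-1}u,U_\theta^{-1}w),\qquad v_s(\theta,\beta)=U_\theta v_{s,\beta} .
\]
So for $\beta>0$, $\zeta\in S$, the operator $\mathfrak q_s(\theta,\beta)-\zeta$ has the inverse $U_\theta R_\beta U_\theta^{-1}$. Since $U_\theta$ is real and unitary, $(U_\theta f|U_\theta h)=(f|h)$. Consequently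
\[
\big((\mathfrak q_s(\theta,\beta)-\zeta)^{-1}v_s(\theta,\beta)\,\big|\,v_s(\theta,\beta)\big)=(R_\beta v_{s,\beta}|v_{s,\beta})=:\Phi_\beta(s,\zeta)
\]
\emph{does not depend on $\theta$}. The left side is $C^1$ in $(\theta,\beta)$ by Lemma \ref{lem:forms} and \eqref{eq:vtheta}. For smooth $F(\theta)$ the sum telescopes:
\[
(\partial_\theta+i\partial_\beta)\sum_{j\le M}\frac{(i\beta)^j}{j!}F^{(j)}(\theta)=\frac{(i\beta)^M}{M!}F^{(M+1)}(\theta).
\]
Apply $\partial_\theta+i\partial_\beta$ to the left side of the preceding identity, use this for $\mathfrak q_s(\theta)$ and $v_s(\theta)$, and set $\theta=0$. The $\theta$-derivative of the pairing vanishes, so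
\[
i\partial_\beta\Phi_\beta=\beta^M\Psi_\beta,
\]
\[
\Psi_\beta=\frac{i^M}{M!}\Big[-(R_\beta\mathfrak q_s^{(M+1)}R_\beta v_{s,\beta}|v_{s,\beta})+(R_\beta v_s^{(M+1)}|v_{s,\beta})+(R_\beta v_{s,\beta}|v_s^{(M+1)})\Big].
\]

\emph{Step 3: bounds.} For $\beta>0$, $\Phi_\beta$ and $\Psi_\beta$ are $C^\infty$ in $s\in[0,1]$, and all $s$-derivatives are continuous in $(s,\zeta,\beta)\in[0,1]\times S\times(0,\beta_0]$. Indeed, for each $\beta_1\in(0,\beta_0)$ Lemma \ref{lem:LM}(b) applies with parameter $(s,\operatorname{Re}\zeta,\operatorname{Im}\zeta,\beta)$, $\beta\in[\beta_1,\beta_0]$, and $c=\beta_1/7$; its hypotheses hold by Lemma \ref{lem:forms}. The $v_s^{(j)}$ are smooth in $s$ with values in $H_{a_1}^0$. We claim that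
\begin{equation}\label{eq:Psi}
|\partial_s^i\Psi_\beta(s,\zeta)|\le C_i\,\beta^{-2-2i},\qquad i\ge0,\ \zeta\in S .
\end{equation}
By Lemma \ref{lem:LM}(b), now with parameter $s$ and $c=\beta/7$, and the product rule, $\partial_s^i\Psi_\beta$ is a linear combination, with coefficients bounded independently of $s,\zeta,\beta$, of finitely many pairings $(R_\beta\mathsf B_1R_\beta\mathsf B_2\cdots R_\beta f\,|\,h)$, where $f,h$ are $s$-derivatives of $v_{s,\beta}$ or $v_s^{(M+1)}$, and the $\mathsf B$'s are $s$-derivatives of $\mathfrak q_{s,\beta}$ or $\mathfrak q_s^{(M+1)}$ of total order $\le i$. There are at most $2+i$ factors $R_\beta$ and at most $1+i$ factors $\mathsf B$. The vector $f$ lies boundedly in $H_{a_1}^0\subset Y_{\gamma\beta}$. We start in $Y_{\gamma\beta}$ and give up the weight $\delta=\gamma\beta/(2+i)$ at each $\mathsf B$; then all weights stay in $[0,\gamma\beta]$, and the final vector lies in $X_0\subset L^2$ and can be paired with $h$. Each $R_\beta$ costs $14/\beta$, and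 by the norm bounds in Lemma \ref{lem:LM}(b) the $\mathsf B$'s together cost $C\delta^{-i}$. This gives \eqref{eq:Psi}.

\emph{Step 4: the limit $\beta\to0$.} Let $\zeta\in S$ with $\operatorname{Im}\zeta>0$. Then $\mathfrak q_s-\zeta:H_0^1\to H^{-1}$ is invertible: the imaginary part of $(\mathfrak q_s-\zeta)(u,u)$ controls $\|u\|^2$, and the real part then controls $\|\nabla u\|^2$. As $\beta\downarrow0$, $\mathfrak q_{s,\beta}\to\mathfrak q_s$ in norm, hence $R_\beta\to(\mathfrak q_s-\zeta)^{-1}$ in norm, and $v_{s,\beta}\to v_s$. So $\Phi_\beta(s,\zeta)\to\Phi_s(\zeta)$, and integrating $\partial_\beta\Phi_\beta=-i\beta^M\Psi_\beta$,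
\[
\Phi_s(\zeta)=\Phi_{\beta_0}(s,\zeta)+i\int_0^{\beta_0}\beta^M\Psi_\beta(s,\zeta)\,d\beta .
\]
By \eqref{eq:Psi} the integrand is bounded by $C\beta^{M-2}$. By dominated convergence the right side is continuous on $[0,1]\times S$, including $\operatorname{Im}\zeta=0$. This is the first claim, and the formula holds for $\Phi_s(1+i0)$ at $\zeta=1$. Given $i$, choose $M\ge\max(4,2+2i)$. Then \eqref{eq:Psi} allows $i$ differentiations in $s$ under the integral at $\zeta=1$, so $\Phi_s(1+i0)$ is $C^i$ on $[0,1]$. Since $\Phi_s(1+i0)$ does not depend on $M$, it is $C^\infty$.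
\end{proof}

\begin{remark}
The first assertion of Theorem \ref{thm:general} uses only that $\Phi_s(1+i0)$ is $C^1$ up to $s=0$ (see \eqref{eq:model} below), for which $M=4$ suffices.
\end{remark}

\section{The spectral function of the model}\label{sec:density}

Let $m_s$ be the spectral measure of $P_s$ at $v_s$, and
\[
d\tilde m_s(E)=(1+E)^{2L}dm_s(E),\qquad\sigma_s(r)=\tilde m_s([0,r^2]).
\]
The factor $(1+E)^{2L}$ undoes the regularization. By Stone's formula and Proposition \ref{prop:key}, $m_s$ has on $(\frac12,2)$ the continuous density $\frac1\pi\operatorname{Im}\Phi_s(E+i0)$. So $\sigma_s$ is $C^1$ near $r=1$, and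
\[
\mathsf d(s):=\sigma_s'(1)=\frac{2^{2L+1}}\pi\operatorname{Im}\Phi_s(1+i0)\in C^\infty([0,1]).
\]

\subsection*{Scaling}
Let $\eta$ be a bounded Borel function with compact support. Writing $\eta(P_s)f=(P_s+1)^{-L}(P_s+1)^L\eta(P_s)f$ we get $\ell_s(\eta(P_s)f)=\langle(P_s+1)^L\eta(P_s)f,v_s\rangle$. Hence
\begin{equation}\label{eq:functional}
\int|\eta|^2d\tilde m_s\ \text{ is the squared norm of the functional }\ f\mapsto\ell_s(\eta(P_s)f)\ \text{ on }L^2 .
\end{equation}
For $0<s\le1$ put $e^\theta=s$. By \eqref{eq:dilP} and \eqref{eq:dill}, $P_s=s^2U_\theta P_1U_\theta^{-1}$ and $\ell_sU_\theta=s^{\frac n2+k}\ell_1$, so $\ell_s(\eta(P_s)f)=s^{\frac n2+k}\ell_1(\eta(s^2P_1)U_\theta^{-1}f)$. Thus $\int|\eta(E)|^2d\tilde m_s=s^p\int|\eta(s^2E)|^2d\tilde m_1$. With $\eta=1_{[0,r^2]}$ this is $\sigma_s(r)=s^p\sigma_1(r/s)$. Differentiating at $r=1$ with $s=1/\lambda$,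
\begin{equation}\label{eq:scaling}
\sigma_1'(\lambda)=\lambda^{p-1}\,\mathsf d(1/\lambda)\quad(\lambda\ge1),\qquad\sigma_1(1)\le2^{2L}\|v_1\|^2 .
\end{equation}

\subsection*{The value $\mathsf d(0)$}
For $f\in L^2(\mathbb R^n_+)$ let $f_o$ be its odd extension in $z_n$. Then $1_{[0,r^2]}(P_0)f$ is the restriction to $\mathbb R^n_+$ of $(2\pi)^{-n}\int_{|\xi|\le r}e^{iz\xi}\hat f_o(\xi)\,d\xi$. Since $\ell_0=\sum_{|\alpha|=k}b_\alpha(0)\partial^\alpha|_{z=0}$ has symbol $b$, and $\hat f_o$ is odd in $\xi_n$,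
\[
\ell_0(1_{[0,r^2]}(P_0)f)=(2\pi)^{-n}\int_{|\xi|\le r}b_{odd}(\xi)\hat f_o(\xi)\,d\xi .
\]
As $f$ varies, $\hat f_o$ runs through all $L^2$ functions odd in $\xi_n$, and $\|\hat f_o\|^2=2(2\pi)^n\|f\|^2$. By \eqref{eq:functional},
\[
\sigma_0(r)=\frac2{(2\pi)^n}\int_{|\xi|\le r}|b_{odd}|^2d\xi=c_B\,r^p,\qquad\mathsf d(0)=\sigma_0'(1)=p\,c_B .
\]
Only the part of $b$ that is odd in $\xi_n$ survives, because the Dirichlet condition makes $f_o$ odd.

Integrating \eqref{eq:scaling} with $\mathsf d(1/r)=pc_B+O(1/r)$, and using $p-1>0$, we obtain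
\begin{equation}\label{eq:model}
\sigma_1(\lambda)=c_B\lambda^p+O(\lambda^{p-1})\ \ (\lambda\ge1),\qquad\tilde m_1\big([\lambda^2,(\lambda+1)^2]\big)\le C(1+\lambda)^{p-1}\ \ (\lambda\ge0).
\end{equation}
For $\lambda<1$ the last bound follows from $\tilde m_1([0,4])=\sigma_1(2)\le C$.

\section{From the half-space to $N$}\label{sec:transplant}

On the frequency axis $[0,\infty)$ we compare the measures
\[
\Lambda_N=\sum_j|Be_j(x_0)|^2\delta_{\mu_j},\qquad\Lambda_P=\text{image of }\tilde m_1\text{ under }E\mapsto\sqrt E ,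
\]
so that $\Lambda_P([0,\lambda])=\sigma_1(\lambda)$. They are different, but the wave equation does not distinguish $N$ from the model near $x_0$ for short times. Put $t_0=\varepsilon/8$.

\begin{lemma}\label{lem:transplant}
Both measures integrate $(1+\mu^2)^{-2L}$, and $\int\varphi\,d\Lambda_N=\int\varphi\,d\Lambda_P$ for every even $\varphi\in\mathcal S(\mathbb R)$ with $\hat\varphi\in C_c^\infty(-t_0,t_0)$.
\end{lemma}

\begin{proof}
\emph{Finite propagation speed.} Let $\Omega=\{|x|<\varepsilon/4,\ x_n>0\}$ and let $f\in C_c^\infty(\Omega)$ be real. Since $f\in\bigcap_mD(\Delta_N^m)$, $u(t)=\cos(t\sqrt{\Delta_N})f$ is smooth on $\mathbb R\times N$ up to the boundary. Let $\varrho(x)=\operatorname{dist}_g(x,\operatorname{supp}f)$, which is Lipschitz with $|\nabla\varrho|\le1$ almost everywhere, and let $F\in C^\infty(\mathbb R)$ be nondecreasing with $F=0$ on $(-\infty,0]$ and $F>0$ on $(0,\infty)$. For $t\ge0$ put $\mathcal E(t)=\frac12\int_NF(\varrho-t)(u_t^2+|\nabla u|^2)$. Since $u_t=0$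 on $\partial N$ and $u_{tt}=-\Delta_Nu$, an integration by parts gives
\[
\mathcal E'(t)=-\tfrac12\int F'(\varrho-t)(u_t^2+|\nabla u|^2)-\int F'(\varrho-t)\,u_t\nabla\varrho\cdot\nabla u\ \le\ 0 .
\]
As $\mathcal E(0)=0$ and $\mathcal E\ge0$, we have $\mathcal E=0$. So $u_t(\cdot,t)=0$ where $\varrho>t$; integrating in time from $u(0)=f$, $u(t)=0$ where $\varrho>t$. Since $u$ is even in $t$, $\operatorname{supp}u(t)\subset\{\varrho\le|t|\}$.

\emph{Equality near $x_0$.} Since $g\ge\frac14|dx|^2$ on $|x|\le\varepsilon$, a path that starts in $\Omega$ and has $g$-length $<t_0$ has Euclidean length $<\varepsilon/4$ and stays in $\{|x|<\varepsilon/2\}$, where $g=\tilde g$. Hence for $|t|<t_0$ the function $w(t)=J^{-1}u(t)$, extended by $0$, is smooth with compact support in $\overline{\mathbb R^n_+}$ and vanishes on $\{z_n=0\}$. So it lies in $D(P_1)$ and solves $w_{tt}+P_1w=0$, $w(0)=J^{-1}f$, $w_t(0)=0$. By uniqueness $w(t)=\cos(t\sqrt{P_1})J^{-1}f$ for $|t|<t_0$: for fixed $t$ the $r$-derivative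 of
\[
\cos((t-r)\sqrt{P_1})w(r)+P_1^{-1/2}\sin((t-r)\sqrt{P_1})w_r(r)
\]
vanishes, so its values at $r=0$ and $r=t$ agree. Since $\varphi$ is even, $\varphi(\sqrt E)=\frac1{2\pi}\int\hat\varphi(t)\cos(t\sqrt E)\,dt$, and $dV_g=J^{-2}dx$ on $\Omega$. Therefore, for $f,h\in C_c^\infty(\Omega)$,
\begin{equation}\label{eq:local}
\langle\varphi(\sqrt{\Delta_N})f,h\rangle_{L^2(N)}=\langle\varphi(\sqrt{P_1})J^{-1}f,J^{-1}h\rangle_{L^2(dx)} .
\end{equation}

\emph{Kernels.} We must differentiate the kernels up to the boundary point $x_0$. By Lemma \ref{lem:T} with $a=0$ and Sobolev's theorem ($2L>\frac n2+k+1$), $(P_1+1)^{-L}$ is bounded from $L^2$ to $H^{2L}(\mathbb R^n_+)$, and hence to the space of functions whose derivatives of order $\le k+1$ are bounded and continuous up to the boundary. So for $|\beta|\le k$ and $y\in\overline{\mathbb R^n_+}$ there is a real $\omega_y^\beta\in L^2$ with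
\[
\partial^\beta\big((P_1+1)^{-L}f\big)(y)=\langle f,\omega_y^\beta\rangle,\qquad\|\omega_y^\beta-\omega_{y'}^\beta\|\le C|y-y'| .
\]
For $|\beta|<k$ and $u=(P_1+1)^{-L}f$, the difference $\frac1h(\partial^\beta u(y+he_i)-\partial^\beta u(y))-\partial_i\partial^\beta u(y)$ is bounded by $C|h|\|f\|$ (for $y+he_i\in\overline{\mathbb R^n_+}$); that is, $\frac1h(\omega_{y+he_i}^\beta-\omega_y^\beta)-\omega_y^{\beta+e_i}=O(|h|)$ in $L^2$. So $y\mapsto\omega_y:=\omega_y^0\in L^2$ is of class $C^k$ up to the boundary, with $\partial_y^\beta\omega_y=\omega_y^\beta$. Put $\psi(E)=(1+E)^{2L}\varphi(\sqrt E)$, a bounded function on $[0,\infty)$. Since $(P_1+1)^{-L}$ is symmetric and the $\omega_y$ are real, $(P_1+1)^{-L}f=\int f(y)\omega_y\,dy$ for $f\in C_c^\infty(\mathbb R^n_+)$. With $\varphi(\sqrt{P_1})=(P_1+1)^{-L}\psi(P_1)(P_1+1)^{-L}$ we see that $\varphi(\sqrt{P_1})$ has the kernel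
\[
k_P(x,y)=\langle\psi(P_1)\omega_y,\omega_x\rangle,\qquad\partial_x^\alpha\partial_y^\beta k_P(x,y)=\langle\psi(P_1)\omega_y^\beta,\omega_x^\alpha\rangle,
\]
continuous up to the boundary for $|\alpha|,|\beta|\le k$. Since $\sum_\alpha c_\alpha\omega_0^\alpha=v_1$, applying $\ell$ in both variables gives
\[
(\ell\otimes\ell)k_P=\langle\psi(P_1)v_1,v_1\rangle=\int\varphi(\sqrt E)\,d\tilde m_1(E)=\int\varphi\,d\Lambda_P,\qquad\int(1+\mu^2)^{-2L}d\Lambda_P=\|v_1\|^2 .
\]

On $N$, elliptic regularity shows that $(\Delta_N+1)^{-L}$ maps $L^2(N)$ to $H^{2L}(N)\subset C^{k+1}(N)$. So the same construction applies to the kernel $k_N$ of $\varphi(\sqrt{\Delta_N})$ with respect to $dV_g$. The functional $f\mapsto B((\Delta_N+1)^{-L}f)(x_0)$ is represented by a vector in $L^2(N)$ whose $j$-th coefficient is $(1+\mu_j^2)^{-L}Be_j(x_0)$. Hence $\int(1+\mu^2)^{-2L}d\Lambda_N<\infty$ and $B_xB_yk_N(x_0,x_0)=\sum_j\varphi(\mu_j)|Be_j(x_0)|^2=\int\varphi\,d\Lambda_N$.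

By \eqref{eq:local}, $k_N(x,y)=J(x)J(y)k_P(x,y)$ on $\Omega\times\Omega$. By continuity the derivatives of order $\le k$ in each variable agree at the boundary point $(0,0)$. As $\ell=B(J\,\cdot\,)(0)$, we get $B_xB_yk_N(x_0,x_0)=(\ell\otimes\ell)k_P$, which is the claim.
\end{proof}

\section{The Tauberian step}\label{sec:tauber}

\begin{proof}[Proof of Theorem \ref{thm:general}]
\emph{A positive test function.} Let $0\not\equiv G\in C_c^\infty(-\frac{t_0}2,\frac{t_0}2)$ be even and $\ge0$, and let $\rho$ be the positive multiple of the square of its inverse Fourier transform with $\int\rho=1$. Then $\rho\in\mathcal S$ is even and $\ge0$, and $\hat\rho$, a multiple of $G*G$, lies in $C_c^\infty(-t_0,t_0)$. With $\delta=\pi/(2t_0)$ we have $\rho\ge c>0$ on $[-\delta,\delta]$, because $\cos(ty)>0$ for $|t|\le t_0/2$, $|y|\le\delta$.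

\emph{Cluster bound.} For $\lambda\ge0$ the function $\varphi_\lambda(\mu)=\rho(\lambda-\mu)+\rho(\lambda+\mu)$ is even with $\hat\varphi_\lambda(t)=2\cos(\lambda t)\hat\rho(t)$, so Lemma \ref{lem:transplant} applies. With \eqref{eq:model} and the rapid decay of $\rho$,
\[
c\,\Lambda_N([\lambda-\delta,\lambda+\delta])\le\int\varphi_\lambda\,d\Lambda_N=\int\varphi_\lambda\,d\Lambda_P\le C(1+\lambda)^{p-1}.
\]
Covering $[\lambda,\lambda+1]$ by boundedly many such intervals, we get $\tilde\Lambda([\lambda,\lambda+1])\le C(1+\lambda)^{p-1}$ for $\tilde\Lambda=\Lambda_N$; for $\tilde\Lambda=\Lambda_P$ this is \eqref{eq:model}.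

\emph{Comparison.} Let $h_\lambda(\mu)=\int_{-\lambda}^\lambda\rho(r-\mu)\,dr$. It is even and Schwartz, and $\hat h_\lambda(t)=\frac{2\sin\lambda t}t\hat\rho(t)\in C_c^\infty(-t_0,t_0)$. So $\int h_\lambda\,d\Lambda_N=\int h_\lambda\,d\Lambda_P$. Since $h_\lambda(\mu)=\int_{-\lambda-\mu}^{\lambda-\mu}\rho$ and $\int\rho=1$,
\[
|h_\lambda(\mu)-1_{[0,\lambda]}(\mu)|\le C(1+|\lambda-\mu|)^{-p-1}\qquad(\mu\ge0).
\]
Using $1+i\le(1+\lambda)(1+|\lambda-i|)$ we obtain for $\tilde\Lambda\in\{\Lambda_N,\Lambda_P\}$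
\[
\Big|\tilde\Lambda([0,\lambda])-\int h_\lambda\,d\tilde\Lambda\Big|\le C\sum_{i\ge0}(1+|\lambda-i|)^{-p-1}(1+i)^{p-1}\le C(1+\lambda)^{p-1}\sum_{i\ge0}(1+|\lambda-i|)^{-2}\le C(1+\lambda)^{p-1}.
\]
Therefore $\Lambda_N([0,\lambda])=\sigma_1(\lambda)+O(\lambda^{p-1})=c_B\lambda^p+O(\lambda^{p-1})$ by \eqref{eq:model}, uniformly in $x_0$. This is the first part of Theorem \ref{thm:general}, and with it Theorem \ref{thm:main} is proved.

\emph{Smoothed expansion.} Let now $\rho$ be as in the second part of Theorem \ref{thm:general}, and apply Lemma \ref{lem:transplant} to $\rho(\lambda-\mu)+\rho(\lambda+\mu)$. Both measures grow polynomially, so the terms with $\rho(\lambda+\mu)$ contribute $O(\lambda^{-\infty})$, and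
\[
\int\rho(\lambda-\mu)\,d\Lambda_N=\int\rho(\lambda-\mu)\,d\Lambda_P+O(\lambda^{-\infty}).
\]
The part of the last integral with $|\mu-\lambda|\ge\lambda/2$ is also $O(\lambda^{-\infty})$. On the rest, for $\lambda\ge2$, \eqref{eq:scaling} gives $d\Lambda_P=F(\mu)\,d\mu$ with $F(\mu)=\mu^{p-1}\mathsf d(1/\mu)$, and $F^{(j)}(\mu)=O(\mu^{p-1-j})$ for all $j$ because $\mathsf d$ is smooth up to $0$. Expand $F(\lambda-y)$, $|y|\le\lambda/2$, by Taylor's formula at $y=0$, with remainder $O(|y|^j\lambda^{p-1-j})$, $j$ arbitrary. Since $\hat\rho=1$ near $0$, $\int\rho=1$ and $\int y^i\rho\,dy=0$ for $i\ge1$, and restricting these integrals to $|y|\le\lambda/2$ costs $O(\lambda^{-\infty})$. As $j$ is arbitrary, the result is $F(\lambda)+O(\lambda^{-\infty})$. Finally $\mathsf d(0)=pc_B$ was computed in Section \ref{sec:density}.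
\end{proof}

\section{Even derivatives}\label{sec:even}

For even $k$ the operator $\partial_n^k$ has $b_{odd}=0$. The remedy is to use the eigenvalue equation to rewrite $\partial_n^ke_j$ on $\partial N$ as $\tilde Be_j$ with an operator $\tilde B$ of order $\le k-1$, and to apply Theorem \ref{thm:general} to $\tilde B$.

\begin{proof}[Proof of Theorem \ref{thm:even}]
Write $\partial_n=\partial_{x_n}$. Near $\partial N$, $\Delta_N=-(\partial_n^2+h\partial_n+\Delta_\tau)$, where $\Delta_\tau=\Delta_\tau(x_n)$ is the (nonpositive) Laplacian of the metric $g_{ab}(\cdot,x_n)$ and $h=\frac12g^{ab}\partial_ng_{ab}$. At $x_n=0$, $h=-H$ and $\partial_ng^{ab}=2II^{ab}$. Let $u=e_j$, $\mu=\mu_j$, $w=\partial_nu|_{\partial N}$, and put $G^{(0)}=-\mu^2-\Delta_\tau$, $G^{(i)}=-(\partial_n^i\Delta_\tau)$ for $i\ge1$ (derivatives of the coefficients), $h^{(i)}=\partial_n^ih$. The equation is $\partial_n^2u=G^{(0)}u-h\partial_nu$. Differentiating it $r-2$ times, on $\partial N$,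
\begin{equation}\label{eq:rec}
\partial_n^ru=\sum_{i=0}^{r-2}\binom{r-2}i\Big[G^{(i)}\partial_n^{r-2-i}u-h^{(i)}\partial_n^{r-1-i}u\Big],\qquad r\ge2 .
\end{equation}
For $r=2$ and $u|_{\partial N}=0$ this is $\partial_n^2u=Hw$, as announced in Section 1.

Give $\mu$ and each tangential derivative weight one, so that each $G^{(i)}$ has weighted order at most $2$. By induction $\partial_n^ru|_{\partial N}=\sum_i\mu^{2i}T_{r,i}w$ with real tangential differential operators $T_{r,i}$ independent of $j$, of total weighted order at most $o(r)$, where $o(r)=r-1$ for odd $r$ and $o(r)=r-2$ for even $r\ge2$; the term $\partial_n^0u$ vanishes. To verify this and to see which terms of \eqref{eq:rec} reach the order $o(r)$, we count: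
\begin{itemize}
\item $r$ odd: $G^{(i)}\partial_n^{r-2-i}u$ has order $\le r-1-i$ for even $i$ and $\le r-2-i$ for odd $i$; $h^{(i)}\partial_n^{r-1-i}u$ has order $\le r-3-i$ for even $i$ and $\le r-2-i$ for odd $i$. Only the $G$-term with $i=0$ reaches $r-1$.
\item $r$ even: $G^{(i)}\partial_n^{r-2-i}u$ has order $\le r-2-i$ for even $i$ and $\le r-1-i$ for odd $i$; $h^{(i)}\partial_n^{r-1-i}u$ has order $\le r-2-i$ for even $i$ and $\le r-3-i$ for odd $i$. Only the $G$-terms with $i=0,1$ and the $h$-term with $i=0$ can reach $r-2$.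
\end{itemize}
Let $t_r(\xi',\mu)$ be the weighted leading symbol (order $o(r)$), and $\gamma=|\xi'|^2-\mu^2$, the leading symbol of $G^{(0)}$. The leading symbol of $G^{(1)}$ on $\partial N$ is $2II(\xi',\xi')$. So $t_1=1$, $t_{2m+1}=\gamma t_{2m-1}$ for $m\ge1$, $t_2=H$, and for $m\ge2$
\[
t_{2m}=\gamma\,t_{2m-2}+(2m-2)\,2II(\xi',\xi')\,t_{2m-3}+H\,t_{2m-1} .
\]
Hence $t_{2m+1}=\gamma^m$, and we claim
\[
t_{2m}=m\gamma^{m-2}\big(2(m-1)II(\xi',\xi')+H\gamma\big),
\]
read as $H$ for $m=1$. Indeed, if this holds for $m-1$, the recursion gives $\gamma^{m-2}$ times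
\[
(m-1)\big(2(m-2)II+H\gamma\big)+4(m-1)II+H\gamma=2m(m-1)II+mH\gamma .
\]

Let $k=2m$, extend the coefficients of $T_{k,i}$ independently of $x_n$, and set $\tilde B=\sum_iT_{k,i}\,\partial_n\,\Delta_N^i$. Since $T_{k,i}$ has order $\le k-2-2i$, $\tilde B$ has order $\le k-1$. Since $\Delta_N^ie_j=\mu_j^{2i}e_j$, we have $\tilde Be_j=\partial_n^ke_j$ on $\partial N$ for all $j$. At a boundary point the symbol of order $k-1$ of $\tilde B$ is $t_{2m}(\xi',|\xi|)\,i\xi_n$, in which $\gamma=|\xi'|^2-|\xi|^2=-\xi_n^2$. It is odd in $\xi_n$, and its squared modulus is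
\[
m^2\xi_n^{4m-6}\big(2(m-1)II(\xi',\xi')-H\xi_n^2\big)^2 .
\]
Theorem \ref{thm:general} with $\tilde B$ and $k-1\ge1$ in place of $B$ and $k$ gives the expansion with leading coefficient $D_k$. Moreover $D_k=0$ iff the polynomial $2(m-1)II(\xi',\xi')-H\xi_n^2$ vanishes identically, which means $H=0$ if $m=1$ and $II=0$ if $m\ge2$.
\end{proof}

As a check, consider the closed hemisphere. Its boundary is totally geodesic, so $D_k=0$; and indeed Dirichlet eigenfunctions extend oddly under the reflection $x_n\mapsto-x_n$, so all their even normal derivatives vanish on the boundary.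

\section{The hemisphere}\label{sec:sharp}

\begin{proof}[Proof of Proposition \ref{prop:sharp}]
Dirichlet eigenfunctions on the closed hemisphere extend oddly to eigenfunctions on $S^n$, so the $\mu_j$ are among $\omega_l=\sqrt{l(l+n-1)}$, $l\in\mathbb N$. Hence $\lambda\mapsto S_k(\lambda,x)$ is constant on each interval $[\omega_l,\omega_{l+1})$, while $\omega_l=l+O(1)$ and $\omega_{l+1}-\omega_l\to1$. Suppose $S_k(\lambda,x)=C_{n,k}\lambda^p+o(\lambda^{p-1})$ with $p=n+2k$. Comparing the value at $\omega_l$ with the limit $\lambda\uparrow\omega_{l+1}$,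
\[
0=C_{n,k}(\omega_{l+1}^p-\omega_l^p)+o(l^{p-1})=p\,C_{n,k}\,l^{p-1}+o(l^{p-1}).
\]
This contradicts $C_{n,k}>0$, which holds for odd $k$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Derivatives of Spectral Function and Sobolev Norms of Eigenfunctions on a Closed Riemannian Manifold}, \texttt{http://www.kurims.kyoto-u.ac.jp/\~{}kyodo/kokyuroku/contents/pdf/1389-7.pdf}
\end{thebibliography}
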